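\title{The Bruno condition is not optimal for saddles in dimension three and higher}

\begin{abstract}
A holomorphic vector field with a non-resonant diagonal linear part is linearizable as soon as its eigenvalues satisfy the Bruno condition, and for planar saddles with real eigenvalues this condition cannot be weakened. We show that in every dimension $n\ge3$ it can: there are non-resonant real saddles, for instance $\lambda=(1,-\sqrt2,\mu)$ with an explicit $\mu$, that violate the Bruno condition although every holomorphic field with this linear part is linearizable. All very small divisors of these saddles sit on multiples of exponents that are linear in one variable, and a Newton scheme organized by the degree in that variable pays for them only once. Such examples are dense among saddles.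
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{Linearization and small divisors}
Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\partial_j=\partial/\partial x_j$, and for $i\in\mathbb N^n$ we write $|i|=i_1+\dots+i_n$ and $\langle\lambda,i\rangle=\sum_k\lambda_ki_k$. We consider holomorphic vector fields near $0\in\mathbb C^n$ of the form
\[
X=A+f,\qquad A=\sum_{j=1}^n\lambda_jx_j\partial_j,\qquad f=\sum_{|i|\ge2,\;j}f_{i,j}\,x^i\partial_j=O(|x|^2),
\]
with $\lambda=(\lambda_1,\dots,\lambda_n)\in\mathbb R^n$. For a local biholomorphism $U$ fixing $0$, the field $X$ read in the coordinates given by $U$ is $U^*X=(DU)^{-1}\,X\circ U$, and $(U\circ V)^*=V^*U^*$. We call $X$ \emph{linearizable} if $U^*X=A$ for some holomorphic $U=\mathrm{id}+O(|x|^2)$. Allowing another invertible linear part $B=DU(0)$ gives the same notion: the linear part of $U^*X=A$ reads $B^{-1}AB=A$, so $U\circ B^{-1}=\mathrm{id}+O(|x|^2)$ also linearizes $X$.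

Write $U=\mathrm{id}+u$. The equation $U^*X=A$ says $Du(x)\,Ax-Au(x)=f(x+u(x))$, and the coefficient of $x^i$ in its $j$-th component is
\begin{equation}\label{eq:formal}
\bigl(\langle\lambda,i\rangle-\lambda_j\bigr)\,u_{i,j}=f_{i,j}+T_{i,j},\qquad |i|\ge2,
\end{equation}
where $T_{i,j}$ is a polynomial in the coefficients $f_{i',j'}$ and $u_{i',j'}$ with $|i'|<|i|$. The numbers $\langle\lambda,i\rangle-\lambda_j$ are the \emph{divisors} of $\lambda$, and the smallest divisor met up to order $m\ge2$ is
\[
\omega(m)=\min_{2\le|i|\le m,\ 1\le j\le n}\bigl|\langle\lambda,i\rangle-\lambda_j\bigr| .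
\]
We call $\lambda$ \emph{non-resonant} if $\omega(m)>0$ for all $m\ge2$. In that case \eqref{eq:formal} determines $u$ by recursion on $|i|$. So the formal linearization $\mathrm{id}+u$ exists and is unique, $T_{i,j}$ is determined by the $f_{i',j'}$ with $|i'|<|i|$, and $X$ is linearizable if and only if this one formal series converges. Whether it converges depends on how fast $\omega$ decays. For non-resonant $\lambda$ the \emph{Bruno condition} is
\begin{equation}\label{eq:bruno}
-\sum_{k=1}^\infty2^{-k}\log\omega(2^k)<\infty .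
\end{equation}
Since $\omega$ is non-increasing, the $k$-th term is at least $-2^{-k}\log\omega(2)$, so the series has a value in $(-\infty,+\infty]$. Bruno's theorem states that if $\lambda$ is non-resonant and satisfies \eqref{eq:bruno}, then every $X=A+f$ is linearizable.

A non-resonant $\lambda$ has no zero entry, because $\lambda_k=0$ makes the divisor of $i=e_k+e_j$ and $j$ vanish. If all $\lambda_j$ have the same sign, then $|\langle\lambda,i\rangle|\ge|i|\min_j|\lambda_j|$, only finitely many divisors are smaller than $1$, $\omega$ is bounded below, and \eqref{eq:bruno} holds. So \eqref{eq:bruno} can fail only when $\lambda$ is a \emph{saddle}, that is, has a positive and a negative entry. A bound $\omega(m)\ge c\,m^{-\tau}$ still implies \eqref{eq:bruno}, while exponential decay along a subsequence destroys it. The exponential rate is measured by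
\[
L(\lambda)=\limsup_{m\to\infty}\frac1m\log\frac1{\omega(m)} .
\]

\begin{lemma}\label{lem:rate}
If $\lambda$ is non-resonant and $L(\lambda)>0$, then \eqref{eq:bruno} fails.
\end{lemma}

\begin{proof}
There are $\kappa>0$ and infinitely many $m$ with $\omega(m)\le e^{-\kappa m}$. For such $m$ and the $k$ with $2^{k-1}<m\le2^k$ we have $-2^{-k}\log\omega(2^k)\ge2^{-k}\kappa m\ge\kappa/2$, so infinitely many terms of the series are at least $\kappa/2$. Since $\omega$ is non-increasing and tends to $0$, all but finitely many terms are positive.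
\end{proof}

\subsection*{Optimality}
The Bruno condition is called \emph{optimal in dimension $n$} if for every non-resonant saddle $\lambda\in\mathbb R^n$ that violates \eqref{eq:bruno} some holomorphic $X=A+f$ is not linearizable. For $n=2$, where $\lambda$ is a saddle when $-\lambda_1/\lambda_2>0$ and a saddle is non-resonant when this ratio is irrational, P\'erez-Marco and Yoccoz proved that the Bruno condition is optimal. The question treated here, posed in \cite{saddles}, is whether it is optimal in dimension $n\ge3$.

One would guess that it is. More variables give more freedom in the choice of $f$, and in two situations a non-linearizable field is easy to produce in any dimension: when $L(\lambda)=\infty$, and when a planar saddle $(\lambda_j,\lambda_k)$ inside $\lambda$ already violates \eqref{eq:bruno}; see Theorem~\ref{thm:supp}(b) and (c). Nevertheless the answer is no.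

Let $\varrho=\sqrt2-1$ and define $y_m,z_m\in\mathbb N$ by $(1+\sqrt2)^m=y_m+z_m\sqrt2$. Put $a_0=b_0=0$ and, recursively for $k\ge0$,
\begin{equation}\label{eq:example}
M_k=a_k+b_k,\qquad m_{k+1}=2M_k+1,\qquad a_{k+1}=a_k+y_{m_{k+1}},\qquad b_{k+1}=b_k+z_{m_{k+1}},
\end{equation}
and let $\mu=\sum_{k\ge1}\varrho^{m_k}$. The recursion starts with $m_1=1$, $(a_1,b_1)=(1,1)$ and $m_2=5$; since $(1+\sqrt2)^5=41+29\sqrt2$, it continues with $(a_2,b_2)=(42,30)$ and $m_3=145$. Thus $\mu=\varrho+\varrho^5+\varrho^{145}+\cdots$.

\begin{theorem}\label{thm:main}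
Let $n\ge3$. Let $\lambda=(1,-\sqrt2,\mu)$ if $n=3$, and $\lambda=(1,-\sqrt2,\mu,\nu)$ with $\nu$ outside a certain Lebesgue null set of $\mathbb R^{n-3}$ if $n>3$. Then $\lambda$ is a non-resonant saddle that violates \eqref{eq:bruno}, and every holomorphic $X=A+f$ with $f=O(|x|^2)$ is linearizable. Hence the Bruno condition is not optimal in any dimension $n\ge3$.
\end{theorem}

The example is not isolated. The next theorem, which is not needed for Theorem~\ref{thm:main}, locates the phenomenon.

\begin{theorem}\label{thm:supp}
\begin{itemize}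
\item[(a)] Let $n\ge3$. For every $L\in(0,\infty)$ and every non-empty open set $W$ of saddles in $\mathbb R^n$ there are continuum many non-resonant $\lambda\in W$ with $L(\lambda)=L$ for which every $X=A+f$ is linearizable.
\item[(b)] If $\lambda$ is non-resonant and $L(\lambda)=\infty$, then some $X=A+f$ is not linearizable.
\item[(c)] If $\lambda$ is non-resonant and some pair $(\lambda_j,\lambda_k)$ with $\lambda_j\lambda_k<0$ violates the two-dimensional condition \eqref{eq:bruno}, then some $X=A+f$ is not linearizable.
\end{itemize}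
\end{theorem}

By (a) and Lemma~\ref{lem:rate}, counterexamples to optimality are dense among saddles. By (b), the value $L=\infty$ cannot be allowed in (a). By (c), every planar saddle inside a counterexample satisfies the Bruno condition, so its very small divisors must involve at least three eigenvalues.

The proof has an analytic half and an arithmetic half. Section~\ref{sec:idea} explains the mechanism and states a linearization criterion adapted to it, Theorem~\ref{thm:graded}, which is proved in Sections~\ref{sec:tools} and~\ref{sec:newton}. Section~\ref{sec:arith} gives arithmetic conditions under which the criterion holds while \eqref{eq:bruno} fails. Sections~\ref{sec:example} and~\ref{sec:supp} prove Theorems~\ref{thm:main} and~\ref{thm:supp}.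

\section{Degree, level, and the accumulation of small divisors}\label{sec:idea}

\subsection*{Exponents}
We use the bracket $[v,w]=Dw\cdot v-Dv\cdot w$, the commutator of $v$ and $w$ as derivations. On monomial fields,
\begin{equation}\label{eq:bracket}
[x^i\partial_j,\,x^{i'}\partial_k]=i'_j\,x^{i+i'-e_j}\partial_k-i_k\,x^{i+i'-e_k}\partial_j .
\end{equation}
To a monomial field $x^i\partial_j$ with $|i|\ge2$ we attach its \emph{exponent} $Q=i-e_j\in\mathbb Z^n$, and we call the vectors obtained in this way \emph{admissible}. Both terms on the right of \eqref{eq:bracket} have exponent $(i-e_j)+(i'-e_k)$: \emph{exponents add under brackets}. Moreover $[A,x^i\partial_j]=\langle\lambda,Q\rangle\,x^i\partial_j$, so the divisor of $x^i\partial_j$ is $\langle\lambda,Q\rangle$. For $n\ge3$, the \emph{degree} and the \emph{level} of $Q$ are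
\[
d(Q)=\sum_mQ_m=|i|-1\ge1,\qquad r(Q)=Q_3\ge-1 .
\]
Both are additive under brackets. At most one entry of $Q$ is negative, and it then equals $-1$. Hence, with $|Q|_1=\sum_m|Q_m|$,
\begin{equation}\label{eq:dr}
d\ge r-1,\qquad |Q|_1\le d+2\le3d .
\end{equation}
The terms of level $-1$ are the terms $x^i\partial_3$ free of $x_3$; they prevent the hyperplane $\{x_3=0\}$ from being invariant. The terms of level $0$ are the terms $x^i\partial_j$, $j\ne3$, free of $x_3$ and the terms $x^i\partial_3$ linear in $x_3$. So $F$ has only terms of level $\ge1$ exactly when $x_3^2$ divides $F_3$ and $x_3$ divides every other component.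

\subsection*{What the Bruno sum counts}
This subsection is heuristic and is not used in the proofs. A Newton scheme for the linearization removes, at step $l$, the terms with $2^l\le d<2^{l+1}$. Dividing such a term by its divisor multiplies its coefficient by at most $e^{\alpha d}$ with $\alpha=2^{-l}\log^+(1/\omega(2^{l+1}))$, where $\log^+=\max(\log,0)$, and this is compensated by shrinking the radius of the domain by the factor $e^{-\alpha}$. These exponents have a finite sum over $l$ exactly when \eqref{eq:bruno} holds.

Suppose that the very small divisors have size $e^{-Kd_k}$ and sit at exponents $Q^{(k)}$ of rapidly growing degrees $d_k$. The scheme then loses a fixed factor infinitely often. The loss can be real for the following reason. Division produces a coefficient of size $e^{Kd_k}$ at $Q^{(k)}$, and a bracket containing $t$ such terms has size about $e^{Ktd_k}$. If $Q^{(k+1)}$ is a sum of exponents most of which equal $Q^{(k)}$, the coefficient at $Q^{(k+1)}$ may have size $e^{Kd_{k+1}}$ before division and $e^{2Kd_{k+1}}$ after it. The rates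 add up, and the series diverges. In the plane, with $\lambda=(1,-\theta)$, the best small divisors sit at the continued fraction convergents $Q^{(k)}=(p_k,q_k)$ of $\theta$, and the recursion $Q^{(k+1)}=c_{k+1}Q^{(k)}+Q^{(k-1)}$ provides exactly such sums.

The level can forbid such sums. If every $Q^{(k)}$ has level one and all terms of the field have level $\ge1$, then $Q^{(k+1)}$ is not the exponent of any bracket, since brackets have level $\ge2$. This needs three variables. In the plane, grading by the second entry of $Q=(p,r)$, the bound $|p-r\theta|\le1$ forces $|d-(1+\theta)r|\le1$, so each level carries only finitely many small divisors. In dimension three, with $\lambda=(1,-\theta,\mu)$ and $\theta>0$ irrational, the level-one divisors $p-q\theta+\mu$, $p,q\ge0$, are dense in $\mathbb R$.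

\begin{example}\label{ex:riccati}
Let $\lambda=(1,-\theta,\mu)$, let $\varphi=\sum\varphi_{p,q}x_1^px_2^q$ be holomorphic near $0$, and let $X=A+\varphi\,x_3^2\,\partial_3$. All nonlinear terms have level one, with exponents $(p,q,1)$ of degree $p+q+1$. We look for a coordinate $\zeta=x_3/(1+\psi x_3)$, $\psi=\psi(x_1,x_2)$, with $X\zeta=\mu\zeta$. Where $x_3\neq0$ we have $1/\zeta=1/x_3+\psi$ and
\[
X(1/\zeta)=-\mu/x_3-\varphi+A\psi ,
\]
which equals $-\mu/\zeta=-\mu/x_3-\mu\psi$ if and only if $A\psi+\mu\psi=\varphi$, that is,
\[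
\psi_{p,q}=\frac{\varphi_{p,q}}{p-q\theta+\mu}.
\]
Assume $|p-q\theta+\mu|\ge e^{-K(p+q+1)}$ for all $p,q\ge0$. If $\varphi$ converges on the bidisc of radius $\rho$, then $\psi$ converges on the bidisc of radius $e^{-K}\rho$. The map $V=(x_1,x_2,\zeta)=\mathrm{id}+O(|x|^2)$ satisfies $DV\cdot X=A\circ V$, so $U=V^{-1}$ satisfies $U^*X=A$. Infinitely many of these divisors may be exponentially small, so that \eqref{eq:bruno} fails by Lemma~\ref{lem:rate}. But each divisor is used once, no products of divisors occur, and the factor $e^{-K}$ is lost once.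
\end{example}

Two things separate this example from the general case. First, brackets of level-one terms populate the higher levels, and the multiples $rQ^{(k)}$ also have small divisors. If $\langle\lambda,Q^{(k)}\rangle=\varepsilon_k\ge e^{-Kd_k}$, then $rQ^{(k)}$ has divisor $r\varepsilon_k\ge\varepsilon_k$ but degree $rd_k$, so it costs only the rate $K/r$. Removing the levels one at a time would cost $\sum_rK/r=\infty$; a Newton scheme doubles the level at each step and costs $\sum_lK2^{-l}<\infty$. Second, a general field has terms of level $-1$ and $0$. With their help $Q^{(k+1)}$ can again be written as a sum containing many copies of $Q^{(k)}$, so they have to be removed first, using only divisors of level $\le0$. The following criterion contains one sum for each of the two schemes; see Figure~\ref{fig:blocks}. We set $\log^+(1/0)=\infty$.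

\begin{theorem}[Graded Bruno condition]\label{thm:graded}
Let $n\ge3$, $\lambda\in\mathbb C^n$, $A=\sum_j\lambda_jx_j\partial_j$. With $Q$ ranging over admissible exponents, put for $l\ge0$
\[
\alpha_l=\sup_{\substack{r(Q)\le0\\2^l\le d(Q)<2^{l+1}}}2^{-l}\log^+\frac1{|\langle\lambda,Q\rangle|},\qquad
\alpha'_l=\sup_{2^l\le r(Q)<2^{l+1}}\frac1{d(Q)}\log^+\frac1{|\langle\lambda,Q\rangle|}.
\]
If $\sum_l\alpha_l<\infty$ and $\sum_l\alpha'_l<\infty$, then every holomorphic $X=A+f$ with $f=O(|x|^2)$ is linearizable by a holomorphic map $\mathrm{id}+O(|x|^2)$.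
\end{theorem}

The first sum is the Bruno sum restricted to levels $-1$ and $0$. In the second sum the dyadic blocks are formed with the level, and a block is charged the worst exponential rate among its infinitely many exponents. Finiteness of all $\alpha_l$ and $\alpha'_l$ includes non-resonance.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.58]
\foreach \x/\y in {1/1,2/3,4/7,8/15}
  \draw[fill=gray!25] (\x-0.4,-1.4) rectangle (\y+0.4,0.4);
\foreach \x/\y in {1/1,2/3,4/7}
  \draw[dashed] (16.2,\x-0.4) -- (0.6,\x-0.4) -- (0.6,\y+0.4) -- (16.2,\y+0.4);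
\foreach \x in {1,...,15} \foreach \y in {-1,...,7}
  {\ifnum\y<\numexpr\x+2\relax \fill (\x,\y) circle (0.05);\fi}
\foreach \y in {1,...,7} \fill (\y,\y) circle (0.19);
\foreach \y in {1,...,5} \fill (3*\y-0.18,\y-0.18) rectangle (3*\y+0.18,\y+0.18);
\foreach \x in {1,2,4,8,15} \node at (\x,-2) {\small $\x$};
\foreach \y in {-1,0,1,2,4,7} \node at (-0.2,\y) {\small $\y$};
\node at (16.2,-2) {$d$};
\node at (-0.2,8) {$r$};
\end{tikzpicture}
\caption{The pairs (degree $d$, level $r$) of admissible exponents. The shaded boxes, dyadic in $d$ on levels $-1$ and $0$, are removed first, from left to right; the dashed strips, dyadic in $r$ and unbounded in $d$, are removed next, from bottom to top. For the saddle of Theorem~\ref{thm:main} the very small divisors sit at $r(a_k,b_k,1,0,\dots,0)$, $r\ge1$: large discs for $k=0$, squares for $k=1$; the ray for $k=2$ starts at $(d,r)=(73,1)$. No ray meets a shaded box, and all rays start in the lowest strip.}\label{fig:blocks}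
\end{figure}

\section{Weighted norms and Lie transforms}\label{sec:tools}

In this section and the next, $\lambda\in\mathbb C^n$. Both Newton schemes have to track the exponent of every term, so we use norms defined on coefficients and coordinate changes given by flows, whose effect is expressed by brackets.

\subsection*{Norms}
For a formal field $v=\sum_{|i|\ge2,\,j}v_{i,j}x^i\partial_j$ and $s\in\mathbb R$ let
\[
\|v\|_s=\sum_{i,j}|v_{i,j}|\,e^{s(|i|-1)},\qquad\mathcal V_s=\{v:\|v\|_s<\infty\},\qquad\Delta_s=\{x:|x_j|<e^s\text{ for all }j\}.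
\]
A term of degree $d$ is weighted by $e^{sd}$, and $s$ is the logarithm of a radius. If $v\in\mathcal V_s$, then $v$ converges on $\Delta_s$ and $|v_j|\le e^s\|v\|_s$ there. Conversely, if $v$ is holomorphic and bounded on $\Delta_{s_1}$, Cauchy's estimates $|v_{i,j}|\le Me^{-s_1|i|}$ give $v\in\mathcal V_s$ for $s<s_1$. Since $d\ge1$, we have $\|v\|_{s-t}\le e^{-t}\|v\|_s$ for $t\ge0$; so a holomorphic $v=O(|x|^2)$ has arbitrarily small norm for $s$ sufficiently negative. Discarding terms does not increase the norm.

If all divisors of the terms of $g$ are nonzero, \emph{the solution} of $[A,v]=g$ means the field with $v_{i,j}=g_{i,j}/\langle\lambda,i-e_j\rangle$; it has the same exponents as $g$. If these exponents satisfy $|\langle\lambda,Q\rangle|^{-1}\le e^{\alpha d(Q)}$ and $d(Q)\ge d_0$, then, term by term,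
\begin{equation}\label{eq:homol}
\|v\|_{s-\alpha-\eta}\le e^{-\eta d_0}\|g\|_s\qquad(\eta\ge0).
\end{equation}
The loss $\alpha$ pays for the divisors. The additional loss $\eta$ converts a high degree into smallness, and this gain drives both schemes.

\begin{lemma}\label{lem:bracket}
Let $v,w\in\mathcal V_s$ and $\sigma>0$, and write $\operatorname{ad}_vw=[v,w]$. Then
\begin{equation}\label{eq:brest}
\|[v,w]\|_{s-\sigma}\le\sigma^{-1}\|v\|_s\|w\|_s,
\end{equation}
and if $e\|v\|_s/\sigma\le\frac12$, then
\begin{equation}\label{eq:lieest}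
\sum_{k\ge1}\frac1{k!}\|\operatorname{ad}_v^kw\|_{s-\sigma}\le\frac{2e\|v\|_s}{\sigma}\,\|w\|_s .
\end{equation}
\end{lemma}

\begin{proof}
In \eqref{eq:bracket}, let $d,d'\ge1$ be the degrees of the two monomials. The right side has degree $t=d+d'$, and its coefficients have total modulus at most $|i|+|i'|=t+2\le2t$. Since $2te^{-\sigma t}\le2/(e\sigma)\le1/\sigma$, summing over pairs of monomials gives \eqref{eq:brest}. Applying it $k$ times with loss $\sigma/k$, and using that $\|v\|_s$ is non-decreasing in $s$, we get $\|\operatorname{ad}_v^kw\|_{s-\sigma}\le(k/\sigma)^k\|v\|_s^k\|w\|_s$. Since $k^k\le e^kk!$, the left side of \eqref{eq:lieest} is at most $\|w\|_s\sum_{k\ge1}q^k$ with $q=e\|v\|_s/\sigma\le\frac12$, and $\sum_{k\ge1}q^k\le2q$.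
\end{proof}

\begin{lemma}[One step]\label{lem:step}
Let $0<\sigma\le1$ and $F,G,v\in\mathcal V_s$ with $[A,v]=G$ and $e\|v\|_s/\sigma\le\frac12$. Then the time-one map $\Phi$ of $v$ is a holomorphic map $\Delta_{s-\sigma}\to\Delta_s$. If all terms of $v$ have degree $\ge d_0$, then $\Phi=\mathrm{id}+O(|x|^{d_0+1})$. Moreover $\Phi^*(A+F)=A+F-G+R$, where
\begin{equation}\label{eq:R}
R=\sum_{k\ge1}\frac{\operatorname{ad}_v^kF}{k!}-\sum_{k\ge1}\frac{\operatorname{ad}_v^kG}{(k+1)!},\qquad
\|R\|_{s-\sigma}\le\frac{2e\|v\|_s}{\sigma}\bigl(\|F\|_s+\|G\|_s\bigr).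
\end{equation}
\end{lemma}

\begin{proof}
By concavity $1-e^{-\sigma}\ge(1-e^{-1})\sigma$ on $(0,1]$, so $\|v\|_s\le\sigma/(2e)\le1-e^{-\sigma}$. Let $x(t)$ solve $\dot x=v(x)$ with $x(0)\in\Delta_{s-\sigma}$. As long as $x(t)\in\Delta_s$ we have $|\dot x_j|\le e^s(1-e^{-\sigma})$, so for such $t\le1$
\[
|x_j(t)|\le|x_j(0)|+e^s(1-e^{-\sigma})<e^s .
\]
The solution stays in a compact subset of $\Delta_s$ and therefore exists on $[0,1]$. The time-$t$ maps $\Phi_t:\Delta_{s-\sigma}\to\Delta_s$, $0\le t\le1$, are holomorphic and fix $0$. Schwarz's lemma on complex lines through $0$ gives $|\Phi_t(x)|\le e^\sigma|x|$ in the maximum norm, so $\Phi(x)-x=\int_0^1v(\Phi_t(x))\,dt=O(|x|^{d_0+1})$.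

Recall that $\frac d{dt}\Phi_t^*Y=\Phi_t^*[v,Y]$ for every field $Y$. Fix $m$ and let $J$ be the finite-dimensional space of $m$-jets at $0$ of fields vanishing at $0$. Both $\Phi_t^*$ and $\operatorname{ad}_v$ act linearly on $J$, and $S(t)=\Phi_t^*$ solves $S'=S\circ\operatorname{ad}_v$ with $S(0)=\mathrm{id}$. Hence $\Phi^*=\exp(\operatorname{ad}_v)$ on $J$, and the exponential series is a finite sum because $\operatorname{ad}_v$ raises the order of vanishing. As $m$ is arbitrary, the Taylor series of $\Phi^*Y$ is $\sum_{k\ge0}\operatorname{ad}_v^kY/k!$. For $Y=A$ we have $\operatorname{ad}_v^kA=-\operatorname{ad}_v^{k-1}G$ for $k\ge1$, which gives the formula for $R$. The estimate is \eqref{eq:lieest} applied to $F$ and to $G$.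
\end{proof}

\begin{lemma}[Passing to the limit]\label{lem:limit}
Let $s_0\ge s_1\ge\cdots$ with $s_\infty=\lim s_l>-\infty$, and let $\Phi_l:\Delta_{s_{l+1}}\to\Delta_{s_l}$ be holomorphic with $\Phi_l=\mathrm{id}+O(|x|^{d_l+1})$, $d_l\ge1$, $d_l\to\infty$. Let $X_0$ be a holomorphic field with $X_0(0)=0$ and $X_{l+1}=\Phi_l^*X_l$. Then there is a holomorphic $\Psi=\mathrm{id}+O(|x|^2)$ such that for every $m$ the $m$-jet of $\Psi^*X_0$ at $0$ equals the $m$-jet of $X_l$ for all large $l$.
\end{lemma}

\begin{proof}
The map $\Psi_l=\Phi_0\circ\dots\circ\Phi_l$ sends $\Delta_{s_\infty}\subset\Delta_{s_{l+1}}$ into $\Delta_{s_0}$, so by Cauchy's estimates its coefficients at $x^i$ are bounded by $e^{s_0}e^{-s_\infty|i|}$, uniformly in $l$. Since $\Psi_l=\Psi_{l-1}+O(|x|^{d_l+1})$, each coefficient is eventually constant in $l$. The limit series $\Psi=\mathrm{id}+O(|x|^2)$ obeys the same bounds and converges on $\Delta_{s_\infty}$. We have $\Psi_l^*X_0=X_{l+1}$. The $m$-jet of $U^*X_0=(DU)^{-1}X_0\circ U$ depends only on the $m$-jet of $U$: the factor $X_0\circ U$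 vanishes at $0$, so only the $(m-1)$-jet of $DU$ enters. For large $l$ the maps $\Psi$ and $\Psi_l$ have the same $m$-jet.
\end{proof}

\section{Two Newton schemes}\label{sec:newton}

Theorem~\ref{thm:graded} follows from the two propositions of this section. If $\Psi^*X=A+F$ is given by Proposition~\ref{prop:low} and $\Psi'^*(A+F)=A$ by Proposition~\ref{prop:high}, then $(\Psi\circ\Psi')^*X=A$. We begin with the scheme that is applied second, because it is the simpler one. Of the level, the proofs use only additivity and the bounds $r\ge-1$ and $d\ge r-1$.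

Both schemes use the same constants. At step $l$ the terms to be removed have degree at least $2^{l-1}$, so an additional loss $\eta_l$ in \eqref{eq:homol} gains the factor $\beta_l$, where
\[
\eta_l=(l+1)^{-2}\le1,\qquad\beta_l=e^{-\eta_l2^{l-1}}\le1 .
\]
The losses are summable and the gains beat every power of $\eta_l$; in particular $B=\sum_l\beta_l\eta_l^{-3}<\infty$. Fix $\delta\in(0,\frac12]$ with $140\,\delta B\le1$ and put
\[
\delta_l=\delta+140\,\delta^2\sum_{j<l}\beta_j\eta_j^{-3}\le2\delta .
\]
Since $8e<140$ and $\eta_l\le1$, we have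
\begin{equation}\label{eq:small}
8e\,\delta\beta_l\eta_l^{-2}\le1\qquad(l\ge0).
\end{equation}

\subsection*{Positive levels}

\begin{proposition}\label{prop:high}
Assume $\sum_l\alpha'_l<\infty$. If $F=O(|x|^2)$ is holomorphic and has only terms of level $\ge1$, then $A+F$ is linearizable.
\end{proposition}

\begin{proof}
Let $F_0=F$, choose $s_0$ with $\|F_0\|_{s_0}\le\delta$, and put $s_{l+1}=s_l-\alpha'_l-2\eta_l$; then $s_\infty>-\infty$. We construct $F_l$ with $\|F_l\|_{s_l}\le\delta_l$ having only terms of level $\ge N=2^l$. This holds for $l=0$. Given $F_l$, write $s,\alpha',\eta,\beta$ for $s_l,\alpha'_l,\eta_l,\beta_l$. By \eqref{eq:dr}, all terms of $F_l$ have degree $d\ge\max(1,N-1)\ge N/2$.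

Let $g$ be the part of $F_l$ with $N\le r<2N$ and $v$ the solution of $[A,v]=g$. By the definition of $\alpha'$, these divisors satisfy $|\langle\lambda,Q\rangle|^{-1}\le e^{\alpha'd}$. So \eqref{eq:homol} with $s'=s-\alpha'-\eta$ gives $\|v\|_{s'}\le e^{-\eta N/2}\|g\|_s\le2\delta\beta$, and $e\|v\|_{s'}/\eta\le\frac12$ by \eqref{eq:small}. Lemma~\ref{lem:step}, applied at $s'$ with $\sigma=\eta$ and $G=g$, gives $\Phi_l:\Delta_{s_{l+1}}\to\Delta_{s'}\subset\Delta_{s_l}$ with $\Phi_l^*(A+F_l)=A+F_{l+1}$, $F_{l+1}=(F_l-g)+R$, and
\[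
\|F_{l+1}\|_{s_{l+1}}\le\|F_l\|_s+\frac{2e\cdot2\delta\beta}{\eta}\cdot4\delta\le\delta_l+\frac{16e\,\delta^2\beta}{\eta}\le\delta_{l+1}.
\]
The field $F_l-g$ has only levels $\ge2N$ by the choice of $g$. Each term of $R$ comes from a bracket of at least two fields of level $\ge N$, so it has level $\ge2N$ by additivity. This completes the induction.

Lemma~\ref{lem:limit} applies with $d_l=\max(1,2^l-1)$. All terms of $F_l$ have degree $\ge d_l$, so for each $m$ the $m$-jet of $A+F_l$ is $A$ for large $l$, and $\Psi^*(A+F)=A$.
\end{proof}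

\subsection*{Levels $-1$ and $0$}
To remove the terms of level $\le0$ we use dyadic blocks in the degree, since the level gives no lower bound on the degree there. A new difficulty appears. The terms of level $\ge1$ are not removed, so they keep low degree, and the bracket $[v,F]$ need not double the degree. For the part of $v$ of level $0$ this is harmless, because its bracket with a term of level $\ge1$ has level $\ge1$. The part of level $-1$, however, brings level $1$ down to level $0$. For example,
\[
[x_1^{N+1}\partial_3,\;x_2x_3\partial_1]=x_1^{N+1}x_2\,\partial_1-(N+1)\,x_1^Nx_2x_3\,\partial_3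
\]
is a bracket of $(d,r)=(N,-1)$ with $(d,r)=(1,1)$; it has level $0$ and degree $N+1$, which is less than $2N$ for $N\ge2$. So removing a term of level $-1$ creates new terms in the same block. The coupling is triangular, since the new terms have level $0$ and removing them creates nothing further in the block. We therefore solve first on level $-1$, compute what this creates on level $0$, and add it to the right side on level $0$. The price is two divisions per step, hence the loss $2\alpha_l$.

\begin{proposition}\label{prop:low}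
Assume $\sum_l\alpha_l<\infty$. For every holomorphic $X=A+f$ with $f=O(|x|^2)$ there is a holomorphic $\Psi=\mathrm{id}+O(|x|^2)$ such that $\Psi^*X=A+F$, where $F=O(|x|^2)$ has only terms of level $\ge1$.
\end{proposition}

\begin{proof}
Let $F_0=f$, choose $s_0$ with $\|f\|_{s_0}\le\delta$, and put $s_{l+1}=s_l-2\alpha_l-3\eta_l$; then $s_\infty>-\infty$. We construct $F_l$ with $\|F_l\|_{s_l}\le\delta_l$ whose terms of level $\le0$ all have degree $\ge N=2^l$. This holds for $l=0$. Given $F_l$, write $s,\alpha,\eta,\beta$ for $s_l,\alpha_l,\eta_l,\beta_l$.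

\emph{The generating field.} Let $g=g_{-1}+g_0$ be the part of $F_l$ with $r\le0$ and $N\le d<2N$, split according to the level, and let $h$ be the part of $F_l$ of level $1$. Define successively
\begin{itemize}
\item $v_{-1}$ as the solution of $[A,v_{-1}]=g_{-1}$;
\item $w$ as the part of $[v_{-1},h]$ of degree $<2N$; its terms have $r=0$ and $N<d<2N$;
\item $v_0$ as the solution of $[A,v_0]=g_0+w$.
\end{itemize}
Put $v=v_{-1}+v_0$ and $G=g+w$, so that $[A,v]=G$. All terms of $v$ and $G$ have $r\le0$ and $N\le d<2N$, so their divisors satisfy $|\langle\lambda,Q\rangle|^{-1}\le e^{\alpha N}\le e^{\alpha d}$.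

\emph{Estimates.} By \eqref{eq:homol} and \eqref{eq:brest}, and since $e^{-\eta N}\le\beta$,
\[
\|v_{-1}\|_{s-\alpha-\eta}\le\beta\|g_{-1}\|_s\le2\delta\beta,\qquad
\|w\|_{s-\alpha-2\eta}\le\frac1\eta\,(2\delta\beta)(2\delta)=\frac{4\delta^2\beta}{\eta}.
\]
Let $s'=s-2\alpha-2\eta$. Applying \eqref{eq:homol} to $g_0$ with gain $\beta$, and to $w$ from $s-\alpha-2\eta$ to $s'$ without gain, gives $\|v_0\|_{s'}\le\beta\|g_0\|_s+4\delta^2\beta/\eta$. Since $\|g_{-1}\|_s+\|g_0\|_s\le2\delta$, $\delta\le\frac12$ and $\eta,\beta\le1$,
\[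
\|v\|_{s'}\le2\delta\beta+\frac{4\delta^2\beta}\eta\le\frac{4\delta\beta}\eta,\qquad
\|G\|_{s'}\le2\delta+\frac{4\delta^2\beta}\eta\le\frac{4\delta}\eta,\qquad
\|F_l\|_{s'}\le\frac{2\delta}\eta .
\]
By \eqref{eq:small}, $e\|v\|_{s'}/\eta\le4e\delta\beta\eta^{-2}\le\frac12$. Lemma~\ref{lem:step}, applied at $s'$ with $\sigma=\eta$, gives $\Phi_l:\Delta_{s_{l+1}}\to\Delta_{s'}\subset\Delta_{s_l}$ with $\Phi_l^*(A+F_l)=A+F_{l+1}$ and $F_{l+1}=(F_l-g)-w+R$. Since $4+48e<140$,
\[
\|F_{l+1}\|_{s_{l+1}}\le\|F_l\|_s+\frac{4\delta^2\beta}\eta+\frac{2e}\eta\cdot\frac{4\delta\beta}\eta\cdot\frac{6\delta}\eta\le\delta_l+(4+48e)\frac{\delta^2\beta}{\eta^3}\le\delta_{l+1}.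
\]

\emph{The block is removed.} We collect the terms of $F_{l+1}$ with $r\le0$ and $d<2N$. The field $F_l-g$ has none, by the induction hypothesis and the choice of $g$. In $R$, the fields $\operatorname{ad}_v^kF_l$ with $k\ge2$ and $\operatorname{ad}_v^kG$ with $k\ge1$ involve at least two factors of degree $\ge N$, so they have degree $\ge2N$. There remains $[v,F_l]$. The terms of $F_l$ of level $\le0$ have degree $\ge N$ and contribute degree $\ge2N$. The terms of $F_l$ of level $\ge1$ give level $\ge1$ when bracketed with $v_0$; bracketed with $v_{-1}$, they give level $\le0$ only in $[v_{-1},h]$, whose part of degree $<2N$ is $w$. So the terms in question add up to $-w+w=0$, and the induction is complete.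

\emph{The limit.} Lemma~\ref{lem:limit} applies with $d_l=2^l$ and gives $\Psi$; write $\Psi^*X=A+F$. For each $m$ the $m$-jet of $F$ is that of $F_l$ for large $l$, and it contains no term of level $\le0$ once $2^l\ge m$.
\end{proof}

\section{Spectra whose very small divisors start on level one}\label{sec:arith}

We now look for $\lambda=(1,-\theta,\mu,\nu)$ whose divisors are exponentially small at exponents $Q^{(k)}=(a_k,b_k,1,0,\dots,0)$, hence small at their multiples, and only polynomially small everywhere else. Consider data $\theta>0$, $\mu\in\mathbb R$, $(a_k,b_k)\in\mathbb N^2$ for $k\ge0$ with $M_k=a_k+b_k\to\infty$, put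
\[
\varepsilon_k=\mu+a_k-b_k\theta=\langle\lambda,Q^{(k)}\rangle,
\]
and assume that for some positive constants $\gamma,\kappa,K,C$:
\begin{itemize}
\item[(H0)] $|p-q\theta|\ge\gamma/(|p|+|q|)$ for all $(p,q)\in\mathbb Z^2\setminus\{0\}$;
\item[(H1)] $e^{-K(M_k+1)}\le\varepsilon_k\le e^{-\kappa(M_k+1)}$ for all $k\ge0$;
\item[(H2)] $M_{k+1}\le C/\varepsilon_k$ for all $k\ge0$.
\end{itemize}
Condition (H0) controls level $0$. The upper bound in (H1) makes \eqref{eq:bruno} fail. The lower bound keeps the rate finite; if instead $\varepsilon_k\le e^{-k(M_k+2)}$, then $L(\lambda)=\infty$ and Theorem~\ref{thm:supp}(b) would apply. Condition (H2) says that the next approximation arrives about as early as (H0) permits: since $\varepsilon_{k+1}-\varepsilon_k=(a_{k+1}-a_k)-(b_{k+1}-b_k)\theta$, condition (H0) forces $M_k+M_{k+1}\ge\gamma/|\varepsilon_k-\varepsilon_{k+1}|$ whenever the two pairs differ.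

To bound a divisor $p-q\theta+r\mu$ from below, we replace $\mu$ by its approximation $b_k\theta-a_k$. The result lies in $\mathbb Z+\mathbb Z\theta$, where (H0) applies. The index $k$ must be large enough to make the error $r\varepsilon_k$ negligible and small enough to keep $M_k$ polynomial in the size of $(p,q,r)$; (H2) guarantees that the first admissible $k$ does both.

\begin{lemma}\label{lem:three}
Assume \textup{(H0)--(H2)}. There is $c>0$ such that $|p-q\theta+r\mu|\ge cS^{-5}$, $S=|p|+|q|+|r|$, for every $(p,q,r)\in\mathbb Z^3\setminus\{0\}$ with $(p,q)\ne r(a_k,b_k)$ for all $k\ge0$.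
\end{lemma}

\begin{proof}
For every $k$,
\[
p-q\theta+r\mu=(p-ra_k)-(q-rb_k)\theta+r\varepsilon_k .
\]
The vector $(p-ra_k,q-rb_k)$ is nonzero, and the sum of the moduli of its entries is at most $|p|+|q|+|r|M_k\le S(1+M_k)$. By (H0),
\[
|p-q\theta+r\mu|\ge\frac\gamma{S(1+M_k)}-S\varepsilon_k .
\]
Let $k$ be minimal with $2S^2(1+M_k)\varepsilon_k\le\gamma$; it exists by the upper bound in (H1), since $M_k\to\infty$. For this $k$,
\begin{equation}\label{eq:half}
|p-q\theta+r\mu|\ge\frac\gamma{2S(1+M_k)} .
\end{equation}
If $k=0$, the right side is at least $\gamma S^{-5}/(2+2M_0)$. Let $k\ge1$. By minimality, $\gamma<2S^2(1+M_{k-1})\varepsilon_{k-1}$. From $t\le e^t$ with $t=\kappa(M_{k-1}+1)/2$ and from (H1),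
\[
1+M_{k-1}\le\frac2\kappa\,e^{\kappa(M_{k-1}+1)/2}\le\frac2\kappa\,\varepsilon_{k-1}^{-1/2}.
\]
Hence $\gamma<(4/\kappa)S^2\varepsilon_{k-1}^{1/2}$, that is, $\varepsilon_{k-1}^{-1}<C'S^4$ with $C'=16/(\kappa\gamma)^2$. By (H2), $1+M_k\le(1+CC')S^4$, and \eqref{eq:half} gives the claim.
\end{proof}

For $n>3$ the remaining eigenvalues only have to create no new very small divisors, which is the case for almost every choice.

\begin{lemma}\label{lem:generic}
Let $n>3$ and fix $\theta,\mu\in\mathbb R$. For almost every $\nu\in\mathbb R^{n-3}$ there is $c>0$ such that $|p-q\theta+r\mu+\langle Q',\nu\rangle|\ge c\,|Q|_1^{-n-1}$ for all $Q=(p,q,r,Q')\in\mathbb Z^3\times\mathbb Z^{n-3}$ with $Q'\ne0$.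
\end{lemma}

\begin{proof}
It suffices to treat $\nu$ in a unit cube. Fix $Q$ and an index $m$ with $|Q'_m|\ge1$. When the other coordinates of $\nu$ are fixed, the set of $\nu_m$ with $|p-q\theta+r\mu+\langle Q',\nu\rangle|<|Q|_1^{-n-1}$ is an interval of length at most $2|Q|_1^{-n-1}$. By Fubini's theorem the set $E_Q$ of such $\nu$ in the cube has measure at most $2|Q|_1^{-n-1}$. At most $2(2t+1)^{n-1}$ vectors $Q\in\mathbb Z^n$ have $|Q|_1=t$, so these measures have a finite sum. By the Borel--Cantelli lemma, almost every $\nu$ lies in only finitely many $E_Q$. Almost every $\nu$ also avoids the countably many hyperplanes on which one of the expressions vanishes. For such $\nu$, a small $c\le1$ covers the finitely many exceptional $Q$.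
\end{proof}

\begin{proposition}\label{prop:arith}
Assume \textup{(H0)--(H2)}, let $\nu$ be as in Lemma~\ref{lem:generic} (no condition if $n=3$), and let $\lambda=(1,-\theta,\mu,\nu)$. There is $c\in(0,1]$ such that, with $\tau=\max(5,n+1)$, every admissible $Q$ satisfies one of
\begin{itemize}
\item[(i)] $|\langle\lambda,Q\rangle|\ge c\,d(Q)^{-\tau}$;
\item[(ii)] $Q=rQ^{(k)}$ with $r\ge1$, $k\ge0$; then $d(Q)=r(M_k+1)$ and $\langle\lambda,Q\rangle=r\varepsilon_k\ge e^{-Kd(Q)/r}$.
\end{itemize}
Consequently $\lambda$ is a non-resonant saddle, it violates \eqref{eq:bruno}, and every $X=A+f$ is linearizable.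
\end{proposition}

\begin{proof}
\emph{The alternative.} Write $Q=(p,q,r,Q')$ and recall $|Q|_1\le3d$ from \eqref{eq:dr}. If $Q'\ne0$, then (i) holds by Lemma~\ref{lem:generic}. If $Q'=0$ and $(p,q)\ne r(a_k,b_k)$ for all $k$, then (i) holds by Lemma~\ref{lem:three}. Otherwise $Q=rQ^{(k)}$ for some $k$, so $d(Q)=r(M_k+1)$. Since $d(Q)\ge1$, we get $r\ge1$, and (H1) gives $r\varepsilon_k\ge\varepsilon_k\ge e^{-K(M_k+1)}=e^{-Kd(Q)/r}$. In particular no divisor vanishes, so $\lambda$ is non-resonant, and it is a saddle because $\lambda_1>0>\lambda_2$.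

\emph{Failure of \eqref{eq:bruno}.} The monomial field $x^i\partial_1$ with $i=Q^{(k)}+e_1$ has $|i|=M_k+2$ and divisor $\varepsilon_k$. Hence
\begin{equation}\label{eq:omega}
\omega(M_k+2)\le\varepsilon_k\le e^{-\kappa(M_k+1)},
\end{equation}
so $L(\lambda)\ge\kappa>0$ because $M_k\to\infty$, and Lemma~\ref{lem:rate} applies.

\emph{Linearizability.} We check the hypotheses of Theorem~\ref{thm:graded}. On levels $\le0$ only (i) occurs, so $\alpha_l\le2^{-l}\bigl(\log\frac1c+\tau(l+1)\log2\bigr)$, which is summable. Let $2^l\le r<2^{l+1}$; then $d\ge\max(1,2^l-1)\ge2^{l-1}$ by \eqref{eq:dr}. In case (i), using $\log d\le2\sqrt d$,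
\[
\frac1d\log^+\frac1{|\langle\lambda,Q\rangle|}\le\frac1d\log\frac1c+\frac{2\tau}{\sqrt d}\le2^{1-l}\log\frac1c+2\tau\,2^{(1-l)/2}.
\]
In case (ii) the left side is at most $K/r\le K2^{-l}$. So $\sum_l\alpha'_l<\infty$.
\end{proof}

\section{The explicit saddle}\label{sec:example}

The construction \eqref{eq:example} rests on one identity. Conjugating $(1+\sqrt2)^m=y_m+z_m\sqrt2$ gives $(1-\sqrt2)^m=y_m-z_m\sqrt2$, so
\begin{equation}\label{eq:pell}
\varrho^m=z_m\sqrt2-y_m\quad(m\text{ odd}),\qquad \varrho^{-m}/\sqrt2\le y_m+z_m\le\varrho^{-m},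
\end{equation}
where the inequalities follow from $\varrho^{-m}=y_m+z_m\sqrt2$. Adding $(y_m,z_m)$ to $(a,b)$ increases $b\sqrt2-a$ by $\varrho^m$ and $a+b$ by about $\varrho^{-m}$, the balance required in (H2). Taking $m$ proportional to $M_k$ produces (H1).

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We verify (H0)--(H2) for $\theta=\sqrt2$ and the data \eqref{eq:example}; Proposition~\ref{prop:arith} then gives the theorem, with the null set of Lemma~\ref{lem:generic}.

(H0) For $(p,q)\ne0$ the integer $p^2-2q^2$ is nonzero, so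
\begin{equation}\label{eq:sqrt2}
|p-q\sqrt2|=\frac{|p^2-2q^2|}{|p+q\sqrt2|}\ge\frac1{2(|p|+|q|)} .
\end{equation}

Since $y_m+z_m\ge1$, the integers $M_k$ increase strictly. So $M_k\to\infty$, and the $m_k$ are odd and strictly increasing. By \eqref{eq:pell}, $b_k\sqrt2-a_k=\sum_{l\le k}\varrho^{m_l}$, so $\varepsilon_k=\sum_{l>k}\varrho^{m_l}$. Since $\varrho<\frac12$,
\[
\varrho^{m_{k+1}}\le\varepsilon_k\le\frac{\varrho^{m_{k+1}}}{1-\varrho}\le2\varrho^{m_{k+1}},\qquad m_{k+1}=2M_k+1 .
\]

(H1) Since $\varrho^{-1}=1+\sqrt2<e$, we have $\varepsilon_k\ge e^{-(2M_k+1)}\ge e^{-2(M_k+1)}$. Since $\varrho^2<2\varrho<0.83<e^{-1/10}$, we have $\varepsilon_k\le2\varrho\,(\varrho^2)^{M_k}\le e^{-(M_k+1)/10}$. So $K=2$ and $\kappa=\frac1{10}$.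

(H2) Since $\varrho^{-1}>2$, we have $M_k\le m_{k+1}\le\varrho^{-m_{k+1}}$. With \eqref{eq:pell}, $M_{k+1}=M_k+y_{m_{k+1}}+z_{m_{k+1}}\le2\varrho^{-m_{k+1}}\le4/\varepsilon_k$.
\end{proof}

\section{Density of the examples and two non-linearizable cases}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
We make the construction of Section~\ref{sec:example} flexible in three ways: $\sqrt2$ is replaced by a rational multiple, which places $-\lambda_2/\lambda_1$; the initial pair $(a_0,b_0)$ places $\mu$; and the ratio $m_{k+1}/M_k$ prescribes $L$.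

\emph{Reduction.} Non-resonance, $L(\lambda)$, and the linearizability of all $X$ are unchanged when the coordinates are permuted or $\lambda$ is multiplied by a positive constant (multiply $X$ by the same constant; $\log\omega$ changes by an additive constant). After permuting and shrinking, $W=J_1\times\dots\times J_n$ is a product of open intervals with $J_1\subset(0,\infty)$ and $J_2\subset(-\infty,0)$. Fix $\lambda_1\in J_1$. Positive rational multiples of $\sqrt2$ are dense in $(0,\infty)$, so there is $\lambda_2\in J_2$ with $\theta=-\lambda_2/\lambda_1=\sqrt2\,N_1/N_2$ and integers $N_1,N_2\ge1$. It suffices to find continuum many suitable vectors $(1,-\theta,\mu,\nu)$ with $\mu\in I=\lambda_1^{-1}J_3$ and $\nu\in\lambda_1^{-1}(J_4\times\dots\times J_n)$. By \eqref{eq:sqrt2},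
\[
|p-q\theta|=\frac{|N_2p-N_1q\sqrt2|}{N_2}\ge\frac1{2N_2(N_2|p|+N_1|q|)}\ge\frac\gamma{|p|+|q|},\qquad\gamma=\frac1{2N_2\max(N_1,N_2)},
\]
which is (H0).

\emph{The data.} Let $\Lambda=\log(1/\varrho)\in(0,1)$ and $N=N_1N_2$, and fix a compact interval $I'\subset I$ with non-empty interior. Since $\theta$ is irrational, the fractional parts of $b\theta$, $b\ge b_*$, are dense in $[0,1]$ for every $b_*$. So there are arbitrarily large $b_0$ and integers $a_0$ with $b_0\theta-a_0\in I'$, and $a_0\ge1$ for large $b_0$ because $\theta>0$. Thus $M_0=a_0+b_0$ can be taken as large as we wish. Recursively, let $m_{k+1}$ be an odd integer with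
\begin{equation}\label{eq:choice}
|m_{k+1}-LM_k/\Lambda|\le3,\qquad a_{k+1}=a_k+N_1N_2\,y_{m_{k+1}},\qquad b_{k+1}=b_k+N_2^2\,z_{m_{k+1}} .
\end{equation}
An interval of length $6$ contains at least two odd integers, so there are at least two choices at each step. If $LM_0/\Lambda\ge4$, then inductively $m_{k+1}\ge1$ and $M_{k+1}>M_k$; in particular $M_k\to\infty$. All further lower bounds imposed on $M_0$ depend only on $L,N_1,N_2,I,I'$ and not on the choices.

\emph{The $m_k$ increase.} For $k\ge1$, \eqref{eq:pell} gives $M_k\ge y_{m_k}+z_{m_k}\ge\varrho^{-m_k}/\sqrt2$, so $m_{k+1}\ge\frac L{\sqrt2\Lambda}\varrho^{-m_k}-3$. There is $m_*$, depending only on $L$, such that $\frac L{\sqrt2\Lambda}\varrho^{-m}-3>m$ for all $m\ge m_*$. If $M_0$ is so large that $LM_0/\Lambda-3\ge m_*$, then $m_1\ge m_*$, and by induction $m_{k+1}>m_k\ge m_*$ for all $k\ge1$.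

\emph{Conditions (H1) and (H2).} For odd $m$ we have $N_2^2z_m\theta-N_1N_2y_m=N(z_m\sqrt2-y_m)=N\varrho^m$. Put $\mu=b_0\theta-a_0+N\sum_{k\ge1}\varrho^{m_k}$. Then $\varepsilon_k=N\sum_{l>k}\varrho^{m_l}$, so $N\varrho^{m_{k+1}}\le\varepsilon_k\le2N\varrho^{m_{k+1}}$, and \eqref{eq:choice} gives
\begin{equation}\label{eq:E}
\Bigl|\log\frac1{\varepsilon_k}-LM_k\Bigr|\le E:=3\Lambda+\log(2N).
\end{equation}
If $LM_0\ge2E+L$, then $LM_k-E\ge\frac L2(M_k+1)$ and $LM_k+E\le2L(M_k+1)$, which is (H1) with $\kappa=L/2$ and $K=2L$. Also $0<\mu-(b_0\theta-a_0)=\varepsilon_0\le e^{E-LM_0}$, which for large $M_0$ is smaller than the distance from $I'$ to the complement of $I$; so $\mu\in I$. For (H2), write $m=m_{k+1}$. Then $M_k\le(m+3)\Lambda/L\le4m/L\le(4/L)\varrho^{-m}$ and $N_1N_2y_m+N_2^2z_m\le N_2\max(N_1,N_2)\varrho^{-m}$. So $M_{k+1}\le C_1\varrho^{-m}\le2NC_1/\varepsilon_k$ with $C_1=4/L+N_2\max(N_1,N_2)$. Choose $\nu$ in the prescribed open set as in Lemma~\ref{lem:generic}. By Proposition~\ref{prop:arith}, $\lambda=(1,-\theta,\mu,\nu)$ is non-resonant and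 every $X$ is linearizable.

\emph{The value of $L(\lambda)$.} Consider a divisor with $|i|\le m$. In case (i) of Proposition~\ref{prop:arith} the logarithm of its inverse modulus is at most $\log\frac1c+\tau\log m$. In case (ii) we have $m\ge d+1\ge M_k+2$, and it is at most $\log(1/\varepsilon_k)\le LM_k+E\le Lm+E$. So $L(\lambda)\le L$. Conversely, \eqref{eq:omega} and \eqref{eq:E} give $\log(1/\omega(M_k+2))\ge LM_k-E$, so $L(\lambda)\ge L$.

\emph{Cardinality.} Fix $(a_0,b_0)$. There are continuum many sequences of choices, and we show that different sequences give different $\mu$. Let $(m_l)$ and $(m'_l)$ first differ at the index $k+1$, with $m_{k+1}<m'_{k+1}$. The pairs $(a_k,b_k)$ agree, so $\mu-\mu'=\varepsilon_k-\varepsilon'_k$. Both integers are odd, so $m'_{k+1}\ge m_{k+1}+2$, and $\varrho^2<\frac12<1-\varrho$ gives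
\[
\varepsilon'_k\le\frac{N\varrho^{m_{k+1}+2}}{1-\varrho}<N\varrho^{m_{k+1}}\le\varepsilon_k .
\]
Hence $\mu\ne\mu'$.
\end{proof}

The remaining two parts use that, for non-resonant $\lambda$, a field is linearizable if and only if the unique solution of \eqref{eq:formal} converges.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
When the rate is infinite, no accumulation is needed, since single divisors already force divergence. Fix $k\ge1$. There are infinitely many $m$ with $\omega(m)\le e^{-km}$. A pair $(i,j)$ realizing $\omega(m)$ has $|i|\le m$, so its divisor has modulus at most $e^{-k|i|}$. Along these $m$ the order $|i|$ is unbounded, because $\omega(m)\to0$ while the divisors with $|i|\le m_0$ have modulus at least $\omega(m_0)>0$. So we can choose pairs $(i_k,j_k)$, $k\ge1$, with $|i_k|$ strictly increasing and $|\langle\lambda,i_k\rangle-\lambda_{j_k}|\le e^{-k|i_k|}$.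

Let $f=\sum_kc_kx^{i_k}\partial_{j_k}$ with $c_k\in\{0,1\}$; it is holomorphic on the unit polydisc. The number $T_k=T_{i_k,j_k}$ in \eqref{eq:formal} depends only on $c_1,\dots,c_{k-1}$, and $|T_k|+|1+T_k|\ge1$, so we can choose $c_k$ inductively with $|c_k+T_k|\ge\frac12$. Then $|u_{i_k,j_k}|\ge\frac12e^{k|i_k|}$ for all $k$. The coefficients of a convergent series satisfy $|u_{i,j}|\le C^{|i|}$ for some $C$, so the formal linearization diverges.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(c)]
The divisors of the pair $(\lambda_j,\lambda_k)$ are among those of $\lambda$, so the pair is a non-resonant planar saddle. By the theorem of P\'erez-Marco and Yoccoz there is a non-linearizable holomorphic field $Y$ in the variables $(x_j,x_k)$ with linear part $\lambda_jx_j\partial_j+\lambda_kx_k\partial_k$. Let $X=Y+\sum_{m\ne j,k}\lambda_mx_m\partial_m$. The formal linearization of $Y$, extended by the identity in the other variables, is a formal linearization of $X$, and by uniqueness the only one. If $X$ were linearizable, this series would converge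 and $Y$ would be linearizable, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{saddles}
\emph{Renormalization of planar analytic saddles},
\texttt{https://documentserver.uhasselt.be/\allowbreak bitstream/\allowbreak 1942/\allowbreak 13110/\allowbreak 1/\allowbreak Renormalization\_2012.pdf}.

\end{thebibliography}
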